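# Uniqueness of the self-similar blow-up profile for $p>m>1$

## 1. The scaling derivative $v$ and a function whose image under $L$ changes sign once

Fix $p>m>1$ and put
$$\alpha=\frac1{p-1},\qquad \beta=\frac{p-m}{2(p-1)}.$$
Let $G$ be a positive even function on $\mathbb R$, decreasing for $\xi>0$, tending to $0$ at infinity, and solving
$$(G^m)''-\beta\xi G'+G^p-\alpha G=0. \tag{1}$$
Write $w=G^m$, $a=mG^{m-1}$, and let
$$L\varphi=(a\varphi)''-\beta\xi\varphi'+(pG^{p-1}-\alpha)\varphi$$
be the linearization of the left side of (1) at $G$. Three objects carry the whole argument.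

The first is the **scaling derivative**
$$v=\alpha G+\beta\xi G'=\frac{d}{d\lambda}\Big|_{\lambda=1}\lambda^\alpha G(\lambda^\beta\xi).$$
The second is the pair of quotients $v/G$ and $J=v/G^p$. Two test functions outside our class show what they measure. For a pure power $C\xi^{-\alpha/\beta}$ on $\xi>0$ one has $v=\alpha G-\beta\frac{\alpha}{\beta}G=0$, so both quotients vanish: $v$ measures the deviation from the scale-invariant power. For the constant $\kappa=\alpha^{1/(p-1)}$, which solves (1), one has $v/G=\alpha$ and $J=\alpha\kappa^{1-p}=1$. Moreover (1) reads $w''=v-G^p=(J-1)G^p$, so $J=1$ marks the inflection points of $G^m$.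

The third object is the family $\chi_\mu=G-(m-1+\mu)v$, $\mu>0$. We shall compute $Lv=v$ and $LG=(m-1)v+(p-m)G^p$, hence
$$L\chi_\mu=(p-m)G^p-\mu v=G^p\big[(p-m)-\mu J\big]. \tag{2}$$
We shall prove that $v>0$, that $v/G$ is strictly decreasing and that $J$ is strictly increasing. Then $\chi_\mu/G$ increases. Also, given any point $\xi_1>0$, the choice $\mu=(p-m)/J(\xi_1)$ makes $L\chi_\mu$ positive before $\xi_1$ and negative after it.

This is for counting zeros. Let $\varphi$ solve $L\varphi=0$, $\varphi(0)=1$, $\varphi'(0)=0$; it is the derivative of the solution of (1) with respect to its height at $\xi=0$. Comparing $\varphi$ with $\chi_\mu$, where $\xi_1$ is the first zero of $\varphi$, will show that $\varphi$ has exactly one zero on $(0,\infty)$ and that $a\varphi\to-\infty$. Consequently, when the height increases through the height of *any* profile, the solutions change from those that turn upward to those that hit zero, never the other way round. A real parameter cannot make the same crossing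 twice without crossing back in between, so there is only one profile.

## 2. Blow-up profiles and the theorem

Consider, for $m>1$ and $p>1$,
$$u_t=(u^m)_{xx}+u^p,\qquad x\in\mathbb R,\ t>0,$$
with nonnegative initial data that are symmetric and nonincreasing for $x>0$. For a solution that blows up at time $T$ put
$$u(x,t)=(T-t)^{-\alpha}g(\xi,\tau),\qquad \xi=(T-t)^{-\beta}x,\qquad \tau=-\log(1-t/T).$$
Then $g_\tau=(g^m)_{\xi\xi}-\beta\xi g_\xi+g^p-\alpha g$, and the stationary solutions of this equation are the solutions of (1). For $p>m$, where $\beta>0$, we ask how many of them can serve as a limiting shape.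

The diffusion coefficient $mG^{m-1}$ vanishes where $G=0$, so (1) is read weakly, in its divergence form
$$(w'-\beta\xi G)'=(\alpha-\beta)G-G^p,\qquad w=G^m. \tag{3}$$
Indeed $(w'-\beta\xi G)'=w''-\beta\xi G'-\beta G$, so (1) and (3) agree for smooth positive $G$.

**Definition (weak solution).** A function $G\ge0$ is a weak solution if it is locally bounded and (3) holds in the sense of distributions on $\mathbb R$.

**Definition (profile).** A profile is a bounded, nonconstant, even, nonnegative weak solution on $\mathbb R$ that is nonincreasing for $\xi>0$ and satisfies $G(\xi)\to0$ as $|\xi|\to\infty$. (Nonconstant excludes $G\equiv0$ and $G\equiv\kappa$.)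

The following is known. If $p<m$ there is a unique profile and it has compact support. If $p=m$ the unique profile is $G=C(\cos B\xi)^{2/(m-1)}$ for $|\xi|\le\pi/2B$ and $G=0$ elsewhere, with $C^{m-1}=\frac{2m}{m^2-1}$, $B=\frac{m-1}{2m}$. If $p>m$ there is a positive profile for which $\xi^{2/(p-m)}G(\xi)$ tends to a positive constant. The text "An Introduction to the" (https://web.austral.edu.ar/descargas/facultad-cienciasEmpresariales/mat/DePablo-MAT-SerieA-12(2006).pdf) is the source of the problem of uniqueness for $p>m$, stated there as open. We settle it, and the proof below also gives existence.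

Besides $\kappa=\alpha^{1/(p-1)}$, $w$ and $a$ we use $\gamma=\alpha/\beta=\frac2{p-m}$. Directly from the definitions,
$$0<\beta<\tfrac12,\qquad (m-1)\alpha=1-2\beta>0,\qquad (p-1)\gamma=\tfrac1\beta,\qquad (p-m)\gamma=2. \tag{4}$$
For instance $m=2$, $p=3$ gives $\alpha=\frac12$, $\beta=\frac14$, $\gamma=2$, $\kappa=1/\sqrt2$.

For $A>\kappa$ let $G_A$ be the solution of (1) with $G_A(0)=A$, $G_A'(0)=0$, followed as long as it is positive. Let $(0,\xi_A)$ be the maximal interval on which $G_A$ exists, $G_A>0$ and $G_A'<0$. Define three sets of heights $A\in(\kappa,\infty)$: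

* $\mathcal N$: $\xi_A<\infty$, $G_A(\xi_A)>0$, $G_A'(\xi_A)=0$ (the solution turns);
* $\mathcal P$: $\xi_A<\infty$, $G_A(\xi)\to0$ as $\xi\uparrow\xi_A$ (it touches down);
* $\mathcal S$: $\xi_A=\infty$.

**Theorem.** Let $p>m>1$.

(a) There is exactly one profile. More generally, there is exactly one nonconstant nonnegative even weak solution of (1) that is nonincreasing for $\xi>0$; its decay to $0$ is automatic.

(b) There is $A_*>\kappa$ with $\mathcal N=(\kappa,A_*)$, $\mathcal S=\{A_*\}$, $\mathcal P=(A_*,\infty)$, and $A_*$ depends continuously on $(m,p)$.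

(c) The profile is positive and analytic. $\xi^\gamma G$ increases on $(0,\infty)$ to a limit $C_*\in(0,\infty)$. $-\xi G'/G$ increases strictly from $0$ to $\gamma$. $J=(\alpha G+\beta\xi G')/G^p$ increases strictly from $\alpha A_*^{1-p}<1$ to $1+m\gamma(m\gamma+1)C_*^{m-p}$. $G^m$ has exactly one inflection point on $(0,\infty)$.

(d) At the profile, $(mG^{m-1}\varphi)''-\beta\xi\varphi'+(pG^{p-1}-\alpha)\varphi=0$ has no nontrivial solution on $\mathbb R$ of at most polynomial growth.

(e) (Contrast.) If $0<m\le1<p$, no positive nonconstant even $C^2$ solution of (1) is nonincreasing on $(0,\infty)$.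

Except in Section 13, which proves (e), we assume $p>m>1$ unless another case is named.

## 3. The case $p=m$ by hand, and what $\beta>0$ destroys

Let $p=m$. Then $\beta=0$, $\alpha=\frac1{m-1}$, and (1) becomes the autonomous equation $w''+w-\alpha w^{1/m}=0$. To check the displayed profile, put $r=\frac{2m}{m-1}$, so that $rB=1$ and $w=C^m\cos^r(B\xi)$. Then
$$w''=C^mB^2\big[r(r-1)\cos^{r-2}-r^2\cos^r\big](B\xi),\qquad\text{so}\qquad w''+w=C^m\,\frac{r-1}{r}\cos^{r-2}(B\xi).$$
Since $r-2=\frac2{m-1}$, this equals $\alpha G=\alpha C\cos^{r-2}(B\xi)$ exactly when $C^{m-1}=\frac{\alpha r}{r-1}=\frac{2m}{(m-1)(m+1)}$. At the edge $|\xi|=\pi/2B$ both $w$ and $w'$ vanish because $r>1$. So $w\in C^1(\mathbb R)$, and (3) holds across the edge. For $m>3$ the exponent $\frac2{m-1}$ is less than $1$ and $G$ itself is not differentiable at the edge, so the weak formulation is needed.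

The height $C$ can also be read off from the energy $\frac12w'^2+\frac12w^2-\frac{\alpha m}{m+1}w^{(m+1)/m}$. It is constant for $\beta=0$, it is $0$ at the edge, and at $\xi=0$ it is $\frac12C^{2m}-\frac{\alpha m}{m+1}C^{m+1}$. Equating gives the same $C$.

It is natural to try the energy when $p>m$. Put
$$\mathcal E=\tfrac12w'^2+\tfrac{m}{m+p}w^{(m+p)/m}-\tfrac{\alpha m}{m+1}w^{(m+1)/m},\qquad \mathcal E'=w'(w''+G^p-\alpha G)=\beta\xi\,mG^{m-1}G'^2\ge0 .$$
The energy is no longer conserved, and its total increase depends on the whole unknown profile. Knowing $\mathcal E$ at infinity therefore does not give the height, and this route stops. The term $\beta\xi G'$ also removes the compactly supported solutions, as Step 2 of the next section shows. We turn to shooting.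

## 4. Every profile is a shooting solution

**Facts from ODE theory.** For $w>0$ equation (1) is
$$w''=\tfrac{\beta\xi}{m}w^{\frac1m-1}w'+\alpha w^{1/m}-w^{p/m},$$
whose right side is analytic in $(\xi,w,w',m,p)$. Hence initial value problems have unique local solutions, analytic in $\xi$. They continue as long as $(w,w')$ stays in a compact subset of $\{w>0\}$. On compact intervals where the solution is positive, it and its first two $\xi$-derivatives depend smoothly on $A,m,p$. The equation is invariant under $\xi\mapsto-\xi$, so $G_A$ extends to an even solution. Since $G_A'(0)=0$,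
$$mA^{m-1}G_A''(0)=\alpha A-A^p<0\qquad(A>\kappa),$$
so $G_A'<0$ for small $\xi>0$ and $\xi_A$ is well defined.

**Persistence.** If $G_{A_0}>0$ on $[0,l]$ and $G_{A_0}'<0$ on $(0,l]$, the same holds for all nearby parameters. Indeed, since $G_{A_0}''(0)<0$ there is $\delta>0$ such that $G''<0$ on $[0,\delta]$ for all nearby parameters, which gives $G'<0$ on $(0,\delta]$. On $[\delta,l]$ the strict inequality $G'<0$ persists by compactness, and so does $G>0$ on $[0,l]$.

**Trichotomy.** Suppose $\xi_A<\infty$ and $\lim_{\xi\uparrow\xi_A}G_A>0$ (the limit exists by monotonicity). By (3), $w'-\beta\xi G_A$ has a bounded derivative, so $w'$ has a finite limit at $\xi_A$. The solution therefore extends past $\xi_A$, and $G_A'(\xi_A)=0$ by maximality. So $(\kappa,\infty)=\mathcal N\sqcup\mathcal P\sqcup\mathcal S$.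

Now let $G$ be a nonconstant nonnegative even weak solution, nonincreasing for $\xi>0$; decay is not assumed. We show that $G=G_A$ with $A\in\mathcal S$.

**Step 1 (regularity; to be allowed to compute).** By (3), $w'-\beta\xi G$ has a locally bounded distributional derivative, so it is locally Lipschitz. As $\beta\xi G$ is locally bounded, so is $w'$. Hence $w$ is continuous and so is $G=w^{1/m}$. Then $w'$ is a Lipschitz function plus the continuous function $\beta\xi G$, so $w\in C^1$. Where $G>0$, $G=w^{1/m}$ is $C^1$, so by (3) $w'\in C^1$; there $G$ is a classical, hence analytic, solution of (1).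

**Step 2 (positivity; to exclude an edge).** Suppose $G$ vanishes somewhere, and let $\xi_0=\inf\{\xi>0:G(\xi)=0\}$. This is finite by evenness and monotonicity. If $\xi_0=0$, monotonicity, continuity and evenness give $G\equiv0$, which is constant. So $\xi_0>0$, $G=0$ on $[\xi_0,\infty)$, and $w'(\xi_0)=0$ since $w\in C^1$. Integrate (3) over $(\xi,\xi_0)$ and use $G(s)\le G(\xi)$ for $s\ge\xi$:
$$-w'(\xi)=-\beta\xi G(\xi)+\int_\xi^{\xi_0}\big((\alpha-\beta)G-G^p\big)\,ds\le G(\xi)\big[-\beta\xi+|\alpha-\beta|(\xi_0-\xi)\big]. \tag{5}$$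
For $\xi<\xi_0$ close to $\xi_0$ the bracket is negative because $\beta>0$, and $G(\xi)>0$. So $w'(\xi)>0$, contradicting monotonicity. Hence $G>0$ on $\mathbb R$. (For $\beta=0$ the bracket is not negative, in agreement with Section 3.)

**Step 3 (height and strict monotonicity; to match the shooting conditions).** As $G$ is even, $G'(0)=0$. If $G(0)<\kappa$, then $w''(0)=\alpha G(0)-G(0)^p>0$ and $w$ increases near $0^+$, a contradiction. If $G(0)=\kappa$, then $G\equiv\kappa$ by uniqueness, a contradiction. So $G(0)>\kappa$. Suppose $G'(\xi_1)=0$ with $\xi_1>0$. Since $G'\le0$ on $(0,\infty)$, $\xi_1$ is an interior maximum of $G'$, so $G''(\xi_1)=0$. Then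
$$w''=mG^{m-1}G''+m(m-1)G^{m-2}G'^2=0\quad\text{at }\xi_1,$$
and (1) gives $G(\xi_1)^p=\alpha G(\xi_1)$, i.e. $G(\xi_1)=\kappa$. With $G'(\xi_1)=0$, uniqueness gives $G\equiv\kappa$, a contradiction. So $G'<0$ on $(0,\infty)$.

Hence $G=G_A$ with $A\in\mathcal S$. The next lemma gives the converse and the automatic decay in (a).

**Lemma 1.** If $A\in\mathcal S$, then $G_A\to0$ at infinity. Hence the even extension of $G_A$ is a profile.

**Proof.** Let $\ell=\lim G_A\ge0$. Suppose $\ell>0$, $\ell\neq\kappa$. Integrating (3) from $0$,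
$$w'=\beta\xi G_A+\big((\alpha-\beta)\ell-\ell^p\big)\xi+o(\xi)=(\alpha\ell-\ell^p)\xi+o(\xi),$$
with $\alpha\ell-\ell^p\ne0$. So $w$ is unbounded, which is impossible. Suppose $\ell=\kappa$. Then $G_A>\kappa$, so $\alpha G_A-G_A^p<0$ and $w''=\beta\xi G_A'+\alpha G_A-G_A^p<0$ on $(0,\infty)$. Hence $w'\le w'(1)<0$ for $\xi\ge1$ and $w\to-\infty$, which is impossible. So $\ell=0$. The even extension is a positive analytic solution, bounded by $A$, nonconstant, decreasing for $\xi>0$ and decaying: a profile. $\square$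

Thus profiles correspond one-to-one to points of $\mathcal S$. We must show that $\mathcal S$ is a single point.

## 5. $\mathcal N$ and $\mathcal P$ are open and nonempty

To treat $\mathcal P$ at finite and at large $A$ together, consider for $\varepsilon\in[0,1]$ and $A>0$ with $A^{p-1}>\varepsilon\alpha$
$$(g^m)''-\varepsilon\beta\eta g'+g^p-\varepsilon\alpha g=0,\quad\text{i.e.}\quad\big((g^m)'-\varepsilon\beta\eta g\big)'=\varepsilon(\alpha-\beta)g-g^p, \tag{6}$$
with $g(0)=A$, $g'(0)=0$. Write $Q=(A,m,p,\varepsilon)$, and let $(0,\eta_Q)$ be the maximal interval on which $g>0$, $g'<0$. It is nonempty since $mA^{m-1}g''(0)=\varepsilon\alpha A-A^p<0$. The ODE facts, the persistence remark and the trichotomy argument hold unchanged. If $\eta_Q<\infty$, then at $\eta_Q$ either $g\to0$ (call this touchdown) or $g>0$, $g'=0$.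

**Lemma 2 (touchdown persists).** Suppose that for $Q_0$ there is touchdown at $\eta_0=\eta_{Q_0}<\infty$ with $(g^m)'(\eta)\to-\sigma<0$ as $\eta\uparrow\eta_0$. Then there is touchdown for all $Q$ close to $Q_0$ (with $\varepsilon\in[0,1]$).

**Proof.** The difficulty is that the ODE is singular at $g=0$. We stop slightly before $\eta_0$ and close the gap with (6). Let $\alpha_0,\beta_0$ be the values at $Q_0$ and $K=(\beta_0+|\alpha_0-\beta_0|+1)(\eta_0+1)$. Choose $\eta'\in(0,\eta_0)$ such that for $Q_0$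
$$(g^m)'(\eta')<-\sigma/2,\qquad Kg(\eta')<\sigma/8,\qquad g(\eta')^m<\sigma/8 .$$
On $[0,\eta']$, $g$ is bounded away from $0$. So for $Q$ close to $Q_0$ these inequalities still hold, $g>0$ on $[0,\eta']$, $g'<0$ on $(0,\eta']$, and $\beta+|\alpha-\beta|<\beta_0+|\alpha_0-\beta_0|+1$. In particular $\eta_Q>\eta'$. For $\eta\in[\eta',\min(\eta_Q,\eta_0+1))$ integrate (6) over $(\eta',\eta)$, drop the negative terms $-\varepsilon\beta\eta'g(\eta')$ and $-\int g^p$, and use $0<g\le g(\eta')$, $\varepsilon\le1$: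
$$(g^m)'(\eta)\le(g^m)'(\eta')+\varepsilon\beta\eta g(\eta)+\varepsilon|\alpha-\beta|\int_{\eta'}^\eta g\le(g^m)'(\eta')+Kg(\eta')\le-\sigma/4 .$$
Hence $0<g^m\le\frac\sigma8-\frac\sigma4(\eta-\eta')$ there, which forces $\min(\eta_Q,\eta_0+1)\le\eta'+\frac12<\eta_0+1$, so $\eta_Q\le\eta'+\frac12$. Since $(g^m)'\le-\sigma/4$ up to $\eta_Q$, the alternative $g>0$, $g'=0$ at $\eta_Q$ is excluded. So there is touchdown. $\square$

**Lemma 3.** $\mathcal N$ and $\mathcal P$ are open in $(\kappa,\infty)$, and also jointly in $(A,m,p)$ on $\{p>m>1,\ A>\kappa(p)\}$.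

**Proof.** *$\mathcal N$.* We show that the turn is transversal. At $\xi_A$, $G_A'=0$, and $G_A''\ge0$ since $G_A'<0$ before. If $G_A''(\xi_A)=0$, then $w''(\xi_A)=0$, so $G_A(\xi_A)=\kappa$ by (1) and $G_A\equiv\kappa$ by uniqueness, a contradiction. So $G_A''(\xi_A)>0$, and for a small $\tau>0$ we have $G_A>0$ on $[0,\xi_A+\tau]$ and $G_A'(\xi_A+\tau)>0$. Both persist for nearby parameters. There $G'<0$ near $0^+$ and $G'>0$ at $\xi_A+\tau$ with $G>0$ in between, so these parameters belong to $\mathcal N$.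

*$\mathcal P$.* We show that the touchdown slope is nonzero. By (3), $w'-\beta\xi G_A$ has a limit at $\xi_A$, and $G_A\to0$, so $w'\to-\sigma\le0$. If $\sigma=0$, then (5) holds with $\xi_0=\xi_A$ (integrate (3) over $(\xi,\xi_A)$) and gives $w'(\xi)>0$ for $\xi<\xi_A$ near $\xi_A$, a contradiction. So $\sigma>0$, and Lemma 2 with $\varepsilon=1$ kept fixed applies. $\square$

**Lemma 4.** $\mathcal N\ne\emptyset$ (it contains all $A$ slightly above $\kappa$) and $\mathcal P\neq\emptyset$ (it contains all large $A$). Hence $\mathcal S\ne\emptyset$, so a profile exists.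

**Proof.** *$A$ near $\kappa$.* We linearize at the constant solution. Since $p\kappa^{p-1}-\alpha=(p-1)\alpha=1$, the function $Y=\partial_AG_A|_{A=\kappa}$ solves
$$b_0Y''-\beta\xi Y'+Y=0,\qquad Y(0)=1,\ Y'(0)=0,\qquad b_0=m\kappa^{m-1}.$$
So $Z=Y'$ solves $b_0Z''-\beta\xi Z'+(1-\beta)Z=0$ with $Z(0)=0$, $Z'(0)=-1/b_0<0$. We want $Z$ to become positive. Suppose $Z<0$ on $(0,\infty)$, and put $R=-Z/\xi>0$, which is smooth at $0$ since $Z$ is odd. Inserting $Z=-\xi R$ and multiplying by $-\xi$,
$$b_0(\xi^2R''+2\xi R')-\beta\xi^3R'+(1-2\beta)\xi^2R=0 .$$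
With $\rho_0=e^{-\beta\xi^2/(2b_0)}$ this is $b_0(\rho_0\xi^2R')'=-(1-2\beta)\rho_0\xi^2R<0$. As $\rho_0\xi^2R'$ vanishes at $0$, it is $\le-\delta<0$ for $\xi\ge1$. So $R'\le-\delta/(\rho_0\xi^2)$ and $R\to-\infty$, a contradiction. Hence $Z$ has a first positive zero. It is simple, because a nontrivial solution of a second-order linear equation has only simple zeros, so $Z(\bar\xi)>0$ for some $\bar\xi$ slightly beyond it. For $A$ slightly above $\kappa$, $G_A>0$ on $[0,\bar\xi]$ and $G_A'(\bar\xi)=(A-\kappa)Z(\bar\xi)+o(A-\kappa)>0$, so $A\in\mathcal N$.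

*$A$ large.* We rescale the height to $1$. The function $g(\eta)=A^{-1}G_A(A^{-(p-m)/2}\eta)$, i.e. $G_A(\xi)=Ag(A^{(p-m)/2}\xi)$, satisfies
$$A^p(g^m)''-A\beta\eta g'+A^pg^p-A\alpha g=0,$$
which is (6) with $g(0)=1$, $g'(0)=0$, $\varepsilon=A^{1-p}$. For $\varepsilon=0$, $U=g^m$ satisfies $U''=-U^{p/m}<0$, $U(0)=1$, $U'(0)=0$ as long as $U>0$. So $U$ is strictly concave and strictly decreasing and lies below a line of negative slope. It therefore reaches $0$ at a finite $\eta_0$, with $U'(\eta_0)<0$. By Lemma 2 at $Q_0=(1,m,p,0)$ there is touchdown for all small $\varepsilon>0$, i.e. $A\in\mathcal P$ for all large $A$.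

*Existence.* $(\kappa,\infty)$ is connected and $\mathcal N,\mathcal P$ are open, disjoint and nonempty, so they do not cover it. $\square$

For $m=2$, $p=3$ the first part is explicit. Here $b_0=\sqrt2$, and one checks that $Y=1-\frac{\xi^2}{2b_0}+\frac{\xi^4}{48b_0^2}$ solves $b_0Y''-\frac14\xi Y'+Y=0$: the coefficients of $1,\xi^2,\xi^4$ are $-1+1$, $\frac{12}{48b_0}+\frac1{4b_0}-\frac1{2b_0}$ and $-\frac1{48b_0^2}+\frac1{48b_0^2}$, all zero. So $Z=-\frac{\xi}{b_0}\big(1-\frac{\xi^2}{12b_0}\big)$, and solutions starting just above $\kappa$ turn near $\xi=\sqrt{12\sqrt2}$.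

**Lemma 5 (one direction of crossing suffices).** Suppose every $A_0\in\mathcal S$ has an $\varepsilon>0$ with $(A_0-\varepsilon,A_0)\subset\mathcal N$ and $(A_0,A_0+\varepsilon)\subset\mathcal P$. Then $\mathcal S$ is a single point.

**Proof.** Suppose $A_1<A_2$ are in $\mathcal S$. By Lemma 3, $\mathcal S$ is closed in $(\kappa,\infty)$, and by hypothesis its points are isolated. So $B=\min\{A\in\mathcal S:A>A_1\}$ exists and $B>A_1$. The interval $(A_1,B)$ is covered by the disjoint open sets $\mathcal N$ and $\mathcal P$; it meets $\mathcal P$ near $A_1$ and $\mathcal N$ near $B$. This contradicts connectedness. Since $\mathcal S\neq\emptyset$ by Lemma 4, it is a single point. $\square$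

The rest of the proof of uniqueness verifies the hypothesis of Lemma 5. In Sections 6–9, $G$ is a profile and $A=G(0)$.

## 6. The quotient $v/G$ decreases, and $G$ decays like $\xi^{-\gamma}$

Put
$$N=-\frac{\xi G'}{G}>0\ (\xi>0),\qquad \theta=\gamma-N=\frac{v}{\beta G},\qquad J=\frac v{G^p},\qquad h=\xi^\gamma G,$$
and let a dot denote $\xi\,d/d\xi=d/ds$, $s=\log\xi$. We first derive an equation for $\theta$. From $\xi w'=-mNw$,
$$\xi w'+\xi^2w''=(\xi w')^{\cdot}=-m\dot Nw+m^2N^2w,\qquad\text{so}\qquad \frac{\xi^2w''}{w}=-m\dot N+mN(mN+1).$$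
Since $w''=v-G^p=G(\beta\theta-G^{p-1})$ and $\dot\theta=-\dot N$,
$$m\dot\theta=-mN(mN+1)+\xi^2G^{1-m}(\beta\theta-G^{p-1}). \tag{7}$$
As $\xi^2G^{p-m}=h^{p-m}$ (because $(p-m)\gamma=2$) and $\beta\theta=JG^{p-1}$, this is also
$$m\dot\theta=-mN(mN+1)+h^{p-m}(J-1). \tag{8}$$

**Lemma 6.** $v>0$ on $[0,\infty)$; $\dot\theta<0$ on $(0,\infty)$; $\theta\to0$ at infinity; $\xi^\gamma G$ increases to some $C\in(0,\infty)$; $J$ is bounded.

**Proof.** **Step 1 ($v>0$, so that $0<N<\gamma$).** We have $\theta(0)=\gamma>0$. At a zero of $\theta$, $N=\gamma$ and (7) gives $m\dot\theta=-m\gamma(m\gamma+1)-\xi^2G^{p-m}<0$. So if $\theta$ vanishes somewhere, then $\theta<0$ at all later points. There $v<0$, so $w''=v-G^p<0$, and with $w'<0$ this forces $w\to-\infty$, a contradiction. So $\theta>0$, i.e. $v>0$.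

**Step 2 ($\theta$ cannot stay away from $0$; used twice below).** Suppose $\theta\ge\delta>0$ for all large $\xi$. Since $0<N<\gamma$, $G\to0$ and $\xi^2G^{1-m}\to\infty$, (7) gives $\dot\theta\to+\infty$, contradicting $\theta\le\gamma$.

**Step 3 ($\dot\theta<0$: a zero of $\dot\theta$ can only be an upward crossing).** Near $0$, $N=n\xi^2+O(\xi^4)$ with $n=-G''(0)/A>0$, so $\dot\theta=-2n\xi^2+O(\xi^4)<0$. At a zero of $\dot\theta$ with $\xi>0$ we have $\dot N=0$, and since $\dot G=-NG$,
$$(\xi^2G^{1-m})^{\cdot}=\xi^2G^{1-m}\big(2+(m-1)N\big),\qquad(G^{p-1})^{\cdot}=-(p-1)NG^{p-1}.$$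
Differentiating (7) there,
$$m\ddot\theta=\xi^2G^{1-m}\big[(2+(m-1)N)(\beta\theta-G^{p-1})+(p-1)NG^{p-1}\big]>0,$$
because (7) with $\dot\theta=0$ says $\xi^2G^{1-m}(\beta\theta-G^{p-1})=mN(mN+1)>0$. So if $\dot\theta$ vanishes for the first time at $s_1$, then $\dot\theta>0$ just after $s_1$. At a next zero we would have $\ddot\theta\le0$, which is excluded, so $\dot\theta>0$ for all $s>s_1$. Then $\theta\ge\theta(s_1)>0$ there, contradicting Step 2. Hence $\dot\theta<0$ throughout. So $\theta$ decreases to a limit $\ge0$, and Step 2 makes the limit $0$.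

**Step 4 (asymptotics).** We have $\dot h/h=\gamma-N=\theta>0$, so $h$ increases. From (8), $\dot\theta<0$ and $N<\gamma$ we get $h^{p-m}(J-1)<m\gamma(m\gamma+1)$. As $h\ge h(1)>0$ for $\xi\ge1$, $J$ is bounded on $[1,\infty)$; on $[0,1]$ it is continuous. Since $N\to\gamma$, $G=O(\xi^{-\gamma+\epsilon})$ for every $\epsilon>0$. So $\theta=\beta^{-1}JG^{p-1}$ decays exponentially in $s$ and is integrable in $s$ at infinity. Hence $\log h$ has a finite limit. $\square$

## 7. Sturm comparison for $L$, and where it stops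

**Four identities.** We have
$$LG'=\beta G',\qquad Lv=v,\qquad LG=(m-1)v+(p-m)G^p, \tag{9}$$
$$LG^p-G^p=G^{2p-1}E,\qquad E=(m-1)(J-1)+k\,\frac{w'^2}{G^{m+p}},\qquad k=\frac{(m+p-1)(p-1)}m>0. \tag{10}$$

*First.* Since $w'=aG'$, differentiating (1) gives $(aG')''-\beta G'-\beta\xi G''+(pG^{p-1}-\alpha)G'=0$.

*Second.* Let $G^\lambda(\xi)=\lambda^\alpha G(\lambda^\beta\xi)$. By (4), $m\alpha+2\beta=\alpha+1$, and $p\alpha=\alpha+1$. Inserting $G^\lambda$ into the left side of (1) gives, with $w,G,G'$ evaluated at $\zeta=\lambda^\beta\xi$,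
$$\lambda^{\alpha+1}(w''+G^p)-\lambda^\alpha(\beta\zeta G'+\alpha G)=(\lambda^{\alpha+1}-\lambda^\alpha)\,v(\lambda^\beta\xi),$$
because $w''+G^p=v$. Differentiating at $\lambda=1$, the left side becomes $Lv$ and the right side becomes $v$.

*Third.* $aG=mw$, so $LG=mw''-\beta\xi G'-\alpha G+pG^p=m(v-G^p)-v+pG^p$.

*Fourth.* $aG^p=mG^{m+p-1}=mw^r$ with $r=\frac{m+p-1}m$, so $mr=m+p-1$, $r-1=\frac{p-1}m$ and
$$(aG^p)''=(m+p-1)G^{p-1}(v-G^p)+kG^{p-1-m}w'^2 .$$
Also $-\beta\xi(G^p)'=-pG^{p-1}(v-\alpha G)$. Adding these and $(pG^{p-1}-\alpha)G^p$, the terms in $v$ have total coefficient $(m-1)G^{p-1}$, those in $G^{2p-1}$ total $-(m-1)$, and those in $G^p$ total $(p-1)\alpha=1$: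
$$LG^p=(m-1)G^{p-1}(v-G^p)+G^p+kG^{p-1-m}w'^2,$$
which is (10), because $G^{p-1}(v-G^p)=G^{2p-1}(J-1)$.

**The Wronskian identity.** Put $\rho(\xi)=\exp\big(-\int_0^\xi\frac{\beta s}{a(s)}ds\big)$. As $a$ is decreasing on $(0,\infty)$,
$$\frac1{\rho(\xi)}\ge e^{c\xi^2},\qquad c=\frac{\beta}{2a(0)}.$$
For $\Phi=a\varphi$ we have $L\varphi=\Phi''-\frac{\beta\xi}a\Phi'+\tilde q\,\Phi$ with $\tilde q=-\beta\xi(1/a)'+(pG^{p-1}-\alpha)/a$. Since $\rho'=-\frac{\beta\xi}{a}\rho$, this gives $\rho L\varphi=(\rho\Phi')'+\rho\tilde q\,\Phi$. Hence, with $X=a\chi$,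
$$\rho(\Phi\,L\chi-X\,L\varphi)=\big(\rho(\Phi X'-X\Phi')\big)'. \tag{11}$$

Now let $\varphi=\partial_AG_A$ at the profile. Differentiating (1) and the initial conditions in $A$ gives $L\varphi=0$, $\varphi(0)=1$, $\varphi'(0)=0$. Put $\Phi=a\varphi=\partial_A(G_A^m)$; it is even.

One might hope that solutions with different heights stay ordered and argue by comparison. The positive function $v$ with $Lv=v>0$ rules this out.

**Lemma 7.** $\varphi$ has a zero in $(0,\infty)$. At the first one, $\xi_1$, $\Phi'(\xi_1)<0$.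

**Proof.** Let $V=av>0$ and $y=\Phi/V$. Since $\Phi V'-V\Phi'=-V^2y'$, (11) with $\chi=v$ gives $(\rho V^2y')'=-\rho\Phi v=-\rho\,av^2y$, with $y(0)>0$ and $y'(0)=0$. If $y>0$ on $(0,\infty)$, then $\rho V^2y'\le-\delta<0$ for $\xi\ge1$. Here $V$ is bounded ($0<v\le\alpha G$, $a\le a(0)$) and $1/\rho\ge e^{c\xi^2}$, so $y\to-\infty$, a contradiction. At the first zero $\Phi'\le0$, and $\Phi'\ne0$ because zeros are simple. $\square$

So neighboring solutions cross the profile at least once. We need: exactly once. Let us try Sturm comparison with the function $G$. Put $X=aG$ and $W=\rho(\Phi X'-X\Phi')=-\rho X^2(\Phi/X)'$, so $W(\xi_1)=-\rho X\Phi'|_{\xi_1}>0$. As long as $W>0$, $\Phi/X$ decreases, and $\Phi$ cannot return to zero. But $W'=\rho\Phi LG$ and $LG>0$, while $\Phi<0$ after $\xi_1$. So $W$ decreases there, and nothing stops it from changing sign. The functions $v$ and $-G'$ fail in the same way, since $Lv=v>0$ and $L(-G')=\beta(-G')>0$ on $(0,\infty)$: each image has a constant sign.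

What would work is a $\chi$ that is positive on $[\xi_1,\infty)$ with $L\chi$ negative to the right of $\xi_1$. To know that $\chi(\xi_1)>0$ we would like $L\chi>0$ to the left. This is the purpose of the family $\chi_\mu$: by (9), $G-(m-1)v$ has image $(p-m)G^p$, and subtracting $\mu v$ gives (2). The sign change occurs once and at $\xi_1$ if $\mu=(p-m)/J(\xi_1)$ and $J$ is strictly monotone, which we now prove.

## 8. The quotient $J=v/G^p$ increases

For a smooth positive $\psi$,
$$L(f\psi)=fL\psi+a\psi f''+\big[2(a\psi)'-\beta\xi\psi\big]f'.$$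
With $\psi=G^p$, $f=J$, $L(JG^p)=Lv=JG^p$ and (10) this gives
$$aG^pJ''+\big[2(aG^p)'-\beta\xi G^p\big]J'+JG^{2p-1}E=0. \tag{12}$$
At $\xi=0$: $J(0)=\alpha A^{1-p}<1$, $J'(0)=0$ by evenness, and $E(0)=(m-1)(J(0)-1)<0$, so $J''(0)>0$. Thus $J$ begins by increasing. The first idea is to apply the maximum principle to (12). At an interior maximum $\xi_1$ of $J$ it yields only $E(\xi_1)\ge0$. This is no contradiction, because the gradient term in $E$ is positive and may have taken over. The way out is to compare $v$ with $cG^p$, $c=J(\xi_1)$, beyond such a maximum. The varying $J$ in $E$ can then be moved into the zero-order coefficient, and dividing by $-G'$ makes that coefficient negative.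

**Lemma 8.** $J$ is strictly increasing on $[0,\infty)$.

**Proof.** **Step 1 (set up the contradiction).** Suppose $J$ is not nondecreasing. Then there is $b>0$ with $\max_{[0,b]}J>J(b)$. Let $\xi_1$ be the last point of $[0,b]$ where this maximum is attained. Then $\xi_1<b$, and $\xi_1>0$ because $J''(0)>0$. So $J'(\xi_1)=0$, $J''(\xi_1)\le0$, and (12) with $J>0$ gives $E(\xi_1)\ge0$. Let $c=J(\xi_1)>0$ and $I=(\xi_1,\xi_c)$, where $\xi_c\le\infty$ is the first point after $\xi_1$ with $J=c$ ($\xi_c=\infty$ if there is none). Then $J<c$ on $I$.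

**Step 2 (an equation with a controllable right side).** Put $z=v-cG^p=(J-c)G^p$, so $z<0$ on $I$. By (9) and (10), $Lz=v-cG^p-cG^{2p-1}E=z-cG^{2p-1}E$. Also $c(m-1)G^{p-1}z=c(m-1)(J-c)G^{2p-1}$, and $-E+(m-1)(J-c)=-k\,w'^2G^{-m-p}+(m-1)(1-c)$. Hence
$$\big(L-1+c(m-1)G^{p-1}\big)z=-cG^{2p-1}e,\qquad e=k\frac{w'^2}{G^{m+p}}-(m-1)(1-c). \tag{13}$$

**Step 3 ($e>0$ on $I$).** If $c\ge1$ this is clear, since $w'\ne0$ for $\xi>0$. If $c<1$, then $J<1$ on $I$, so $w''=(J-1)G^p<0$. With $w'<0$, $w'^2$ is increasing; $G$ is decreasing; so $e$ is strictly increasing on $I$. As $J(\xi_1)=c$, $e(\xi_1)=E(\xi_1)\ge0$. So $e>0$ on $I$.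

**Step 4 (a negative zero-order coefficient).** Write $z=q\phi_0$ with $\phi_0=-G'>0$. Since $L\phi_0=\beta\phi_0$, the product formula turns (13) on $I$ into
$$a\phi_0q''+\big[2(a\phi_0)'-\beta\xi\phi_0\big]q'+d\,\phi_0\,q=-cG^{2p-1}e<0,\qquad d=\beta-1+c(m-1)G^{p-1}. \tag{14}$$
On $I$, $G\le G(\xi_1)$, so $cG^{p-1}\le J(\xi_1)G(\xi_1)^{p-1}=v(\xi_1)/G(\xi_1)=\alpha-\beta N(\xi_1)<\alpha$. By (4), $d<\beta-1+(m-1)\alpha=-\beta<0$.

**Step 5 (the maximum principle).** On $I$, $q<0$; $q(\xi_1)=0$; and $q(\xi_c)=0$ if $\xi_c<\infty$. If $\xi_c=\infty$, then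
$$q=\frac{(J-c)G^p}{-G'}=(J-c)\,\frac{\xi G^{p-1}}N\to0$$
at infinity: $J$ is bounded, $N\to\gamma$, and $\xi G^{p-1}=O(\xi^{1-(p-1)\gamma})=O(\xi^{1-1/\beta})$ with $\beta<1$, by Lemma 6 and (4). So $q$ attains a negative minimum inside $I$. There $q'=0$, $q''\ge0$ and $dq>0$, so the left side of (14) is positive, a contradiction.

So $J$ is nondecreasing. It is analytic and nonconstant, hence not constant on any interval, hence strictly increasing. $\square$

## 9. $\partial_AG_A$ has exactly one zero

**Lemma 9.** $\varphi$ has exactly one zero $\xi_1$ in $(0,\infty)$, $\varphi<0$ on $(\xi_1,\infty)$, and $\Phi(\xi)\to-\infty$ faster than any power of $\xi$.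

**Proof.** Let $\xi_1$ be the first zero, from Lemma 7.

**Step 1 (the comparison function).** Let $\mu=(p-m)/J(\xi_1)>0$, $\chi=G-(m-1+\mu)v$, $X=a\chi$. By (9), $L\chi=G^p[(p-m)-\mu J]$, which by Lemma 8 is positive on $[0,\xi_1)$ and negative on $(\xi_1,\infty)$. Also $\chi/G=1-(m-1+\mu)\beta\theta$ is strictly increasing by Lemma 6, and $\chi<G$ because $v>0$.

**Step 2 (use $(0,\xi_1)$ to learn that $\chi(\xi_1)>0$).** Integrate (11) with $L\varphi=0$ over $(0,\xi_1)$. The boundary term at $0$ vanishes, as $\Phi'(0)=X'(0)=0$, and $\Phi(\xi_1)=0$. So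
$$0<\int_0^{\xi_1}\rho\,\Phi\,L\chi\,d\xi=-\rho X\Phi'\big|_{\xi_1}.$$
Since $\Phi'(\xi_1)<0$, $X(\xi_1)>0$. As $\chi/G$ increases, $\chi\ge c_0G$ on $[\xi_1,\infty)$ with $c_0=\chi(\xi_1)/G(\xi_1)>0$.

**Step 3 (use $(\xi_1,\infty)$ to exclude a second zero).** There $X>0$. Let $Y=\Phi/X$ and $W=\rho(\Phi X'-X\Phi')=-\rho X^2Y'$. Then $W(\xi_1)=-\rho X\Phi'|_{\xi_1}=:\delta>0$ and $Y(\xi_1)=0$. As long as $\varphi<0$ on $(\xi_1,\xi)$, $W'=\rho\,\Phi\,L\chi>0$ there, both factors $\Phi$ and $L\chi$ being negative. So $W\ge\delta$ and $Y'\le-\delta/(\rho X^2)<0$. Hence $Y$ stays negative and decreasing, and $\varphi$ cannot return to $0$. So $\varphi<0$ on all of $(\xi_1,\infty)$, and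
$$Y(\xi)\le-\delta\int_{\xi_1}^\xi\frac{ds}{\rho X^2}.$$

**Step 4 (growth).** $X\le aG$ is bounded and $1/\rho\ge e^{c\xi^2}$, so $|Y|$ grows at least like a constant times $\int^\xi e^{cs^2}ds$. On the other hand $X\ge c_0aG=c_0mw\ge c'\xi^{-m\gamma}$ for large $\xi$ with some $c'>0$, because $\xi^\gamma G$ is increasing. So $\Phi=XY\to-\infty$ faster than any power. $\square$

## 10. Every profile is crossed from $\mathcal N$ to $\mathcal P$

**Lemma 10.** Let $A_0\in\mathcal S$. There is $\varepsilon>0$ with $(A_0-\varepsilon,A_0)\subset\mathcal N$ and $(A_0,A_0+\varepsilon)\subset\mathcal P$.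

**Proof.** Write $G_0=G_{A_0}$, $w_0=G_0^m$, $w_A=G_A^m$, $D=w_A-w_0$, and let $\Phi=\partial_A(G_A^m)|_{A=A_0}$. The derivative $\Phi$ controls $D$ only on compact intervals, so we find a point $\xi_2$ beyond which the signs of $D$ and $D'$ propagate by themselves.

**Step 1 (choice of $\xi_2$).** By Lemma 9, $\Phi<0$ beyond $\xi_1$ and $\Phi\to-\infty$, so there are arbitrarily large points with $\Phi'<0$. By Lemma 1, $G_0\to0$. So there is $\xi_2>0$ with
$$\Phi(\xi_2)<0,\qquad\Phi'(\xi_2)<0,\qquad pG_0(\xi_2)^{p-1}<\alpha .$$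
For $A$ near $A_0$, $G_A>0$ on $[0,\xi_2]$ and $G_A'<0$ on $(0,\xi_2]$ (persistence, Section 4), so $\xi_A>\xi_2$; and $pG_A(\xi_2)^{p-1}<\alpha$. Moreover
$$D(\xi_2)=(A-A_0)\Phi(\xi_2)+o(A-A_0),\qquad D'(\xi_2)=(A-A_0)\Phi'(\xi_2)+o(A-A_0),$$
so for $A\ne A_0$ close to $A_0$ both have the strict sign of $A_0-A$.

**Step 2 (an equation for $D$ with a positive zero-order coefficient).** On $[\xi_2,\xi_A)$ both $G_A$ and $G_0$ are positive and decreasing, with $pG^{p-1}<\alpha$. Put
$$b=\int_0^1\tfrac1m(w_0+\sigma D)^{\frac1m-1}d\sigma>0,\qquad\text{so that}\qquad G_A-G_0=bD .$$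
Since $\frac1m-1<0$ and $w_0'+\sigma D'=(1-\sigma)w_0'+\sigma w_A'<0$, differentiation under the integral gives $b'>0$. The function $f(w)=\alpha w^{1/m}-w^{p/m}$ has $f'(w)=\frac1mw^{\frac1m-1}\big(\alpha-pw^{(p-1)/m}\big)>0$ for all $w$ between $w_0$ and $w_A$. So $f(w_A)-f(w_0)=c_1D$ with $c_1=\int_0^1f'(w_0+\sigma D)\,d\sigma\ge0$. Subtracting the equations $w''=\beta\xi G'+f(w)$ gives $D''=\beta\xi(bD)'+c_1D$, i.e.
$$D''-\beta\xi b\,D'=(\beta\xi b'+c_1)D,\qquad\beta\xi b'+c_1>0. \tag{15}$$

**Step 3 (propagation of signs).** By (15), $\big(D'e^{-\int_{\xi_2}^\xi\beta sb\,ds}\big)'$ has the sign of $D$. Suppose $D,D'>0$ at $\xi_2$. As long as $D>0$, $D'e^{-\int\beta sb}$ is nondecreasing, hence positive, so $D$ increases and remains positive. The negative case is the same with signs reversed. So $D$ and $D'$ keep their common strict sign on $[\xi_2,\xi_A)$, and $|D|$ increases.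

**Step 4 ($A>A_0$ gives touchdown).** Here $D,D'<0$, so $w_A\le w_0-|D(\xi_2)|$ and $w_A'<w_0'<0$ on $[\xi_2,\xi_A)$. Since $w_0\to0$ and $w_A>0$, $\xi_A<\infty$. If $A\in\mathcal N$, then letting $\xi\uparrow\xi_A$, $w_A'(\xi_A)\le w_0'(\xi_A)<0$, contradicting $w_A'(\xi_A)=0$. So $A\in\mathcal P$.

**Step 5 ($A<A_0$ gives a turn).** Here $D,D'>0$, so $w_A\ge D\ge D(\xi_2)>0$ on $[\xi_2,\xi_A)$. So $A\notin\mathcal P$, and $A\notin\mathcal S$ by Lemma 1. Hence $A\in\mathcal N$. $\square$

**Proof of (a).** By Lemma 10 the hypothesis of Lemma 5 holds, so $\mathcal S=\{A_*\}$. By Section 4 every nonconstant nonnegative even weak solution that is nonincreasing for $\xi>0$ is $G_A$ with $A\in\mathcal S$, and conversely $G_{A_*}$ is a profile, with automatic decay by Lemma 1. So there is exactly one. $\blacksquare$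

**Proof of (b).** The interval $(\kappa,A_*)$ is connected, is covered by the disjoint open sets $\mathcal N,\mathcal P$, and meets $\mathcal N$ near $A_*$ by Lemma 10; so it is contained in $\mathcal N$. Likewise $(A_*,\infty)\subset\mathcal P$. This gives the description of the three sets. For continuity, let $\varepsilon>0$ be small. Then $A_*(m,p)-\varepsilon\in\mathcal N$ and $A_*(m,p)+\varepsilon\in\mathcal P$, and by the joint openness in Lemma 3 both remain true for $(m',p')$ near $(m,p)$. By the description of $\mathcal N$ and $\mathcal P$ for $(m',p')$, $|A_*(m',p')-A_*(m,p)|<\varepsilon$. $\blacksquare$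

## 11. The limit of $J$ and the inflection point of $G^m$

**Proof of (c).** Positivity and analyticity are in Section 4. The statements on $\xi^\gamma G$ and $-\xi G'/G=N=\gamma-\theta$ are in Lemma 6, with $C_*=C$. That $J$ increases strictly from $\alpha A_*^{1-p}<1$ is Lemma 8. It remains to find its limit. $J$ is increasing and bounded, so $J\to J_\infty<\infty$. As $s\to\infty$, $N\to\gamma$ and $h\to C_*$, so by (8)
$$\dot\theta\to\tfrac1m\big[-m\gamma(m\gamma+1)+C_*^{p-m}(J_\infty-1)\big].$$
This limit must be $0$, because $\theta$ converges. So $J_\infty=1+m\gamma(m\gamma+1)C_*^{m-p}>1$. Finally $w''=(J-1)G^p$, where $J(0)<1<J_\infty$ and $J$ is strictly increasing. So $w''$ changes sign exactly once on $(0,\infty)$, and $G^m$ has exactly one inflection point there. $\blacksquare$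

## 12. No polynomially bounded solution of $L\varphi=0$

**Proof of (d).** $L$ preserves parity, and the even and odd parts of a solution of at most polynomial growth again have at most polynomial growth. So we treat them separately.

**Step 1 (even solutions).** An even solution is a multiple of the $\varphi$ of Lemma 9. There $|\Phi|=a|\varphi|$ exceeds every power and $a$ is bounded, so $\varphi$ is not polynomially bounded. Hence the even part is $0$.

**Step 2 (an odd solution has a zero).** An odd solution is a multiple of $\varphi_o$, the odd solution with $\varphi_o'(0)=1$. Suppose $\varphi_o$ has polynomial growth. Let $\Phi_o=a\varphi_o$, $P=-aG'=-w'>0$ and $y=\Phi_o/P$ on $(0,\infty)$. $P$ is bounded, since $-w'=mNw/\xi$ for $\xi\geq 1$ and $w'$ is continuous on $[0,1]$. By (11) with $\chi=-G'$, $L\chi=\beta\chi$,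
$$(\rho P^2y')'=-\beta\rho\,aG'^2\,y,\qquad\rho P^2y'=\rho(P\Phi_o'-\Phi_oP')\to0\ \text{ at }\xi=0,$$
and $y$ has the positive limit $-1/G''(0)$ at $0$. If $y>0$ on $(0,\infty)$, then $\rho P^2y'\le-\delta<0$ for $\xi\ge1$, and since $P$ is bounded, $y\to-\infty$, a contradiction. So $\varphi_o$ has a first positive zero $\zeta_1$.

**Step 3 (then $\Phi$ would have two zeros).** By (11) with $L\varphi=L\varphi_o=0$, the Wronskian is constant:
$$\rho(\Phi\Phi_o'-\Phi'\Phi_o)\equiv a(0)^2>0,\qquad\text{so}\qquad\Big(\frac\Phi{\Phi_o}\Big)'=-\frac{a(0)^2}{\rho\Phi_o^2}<0 \tag{16}$$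
between zeros of $\Phi_o$. At $\zeta_1$, $\Phi_o'<0$ and $\Phi\Phi_o'>0$, so $\Phi(\zeta_1)<0$. As $\Phi(0)>0$, $\Phi$ has a zero in $(0,\zeta_1)$. If $\Phi_o$ has a next zero $\zeta_2$, then $\Phi_o'(\zeta_2)>0$, so $\Phi(\zeta_2)>0$. If not, then $\Phi_o<0$ on $(\zeta_1,\infty)$. For polynomially bounded $\Phi_o$ we have $\int^\infty\frac{d\xi}{\rho\Phi_o^2}=\infty$, so (16) gives $\Phi/\Phi_o\to-\infty$, and therefore $\Phi>0$ for large $\xi$. In both cases $\Phi$ has a second zero beyond $\zeta_1$, contradicting Lemma 9. $\blacksquare$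

## 13. For $0<m\le1<p$ the quotient $J$ decreases, and no monotone solution exists

**Proof of (e).** Let $0<m\le1<p$. Then $p>m$, so $\beta>0$ and $\gamma>0$. Let $G$ be a positive nonconstant even $C^2$ solution of (1), nonincreasing on $(0,\infty)$.

**Step 1 (what carries over).** $G$ is positive, hence analytic. Step 3 of Section 4 uses only positivity, evenness and monotonicity, so $G(0)>\kappa$ and $G'<0$ on $(0,\infty)$. Identity (7) was derived without $m>1$. So was Step 1 of Lemma 6: at a zero of $\theta$, $m\dot\theta=-m\gamma(m\gamma+1)-\xi^2G^{p-m}<0$, and afterwards $w''<0$, $w'<0$ would drive $w=G^m$ below $0$. So $v>0$. The identities (9), (10) and (12) also hold verbatim; they use $m\alpha+2\beta=\alpha+1=p\alpha$, valid for all these $m$, and $k>0$ still holds. So $J>0$, $J(0)=\alpha G(0)^{1-p}<1$, $J'(0)=0$.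

**Step 2 ($J$ stays below $1$).** As long as $J<1$ and $\xi>0$,
$$E=(m-1)(J-1)+k\,w'^2G^{-m-p}>0,$$
the first term being $\ge0$ because $m\le1$. Divide (12) by $aG^p$ and multiply by the integrating factor $\nu=(aG^p)^2\rho$, for which $\nu'/\nu=\frac{2(aG^p)'}{aG^p}-\frac{\beta\xi}a$:
$$(\nu J')'=-\nu\,\frac{JG^{p-1}E}{a}<0 .$$
Here $\rho=\exp(-\int_0^\xi\beta s/a\,ds)$ as before. Since $J'(0)=0$, $J'<0$ for $\xi>0$ as long as $J<1$. So $J$ decreases, never reaches $1$, and $J<1$ for all $\xi$.

**Step 3 (contradiction).** Hence $w''=(J-1)G^p<0$ and $w'<0$ on $(0,\infty)$, so $w$ becomes negative, which is impossible. $\blacksquare$
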